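# Flips do not connect the triangulations of the $d$-cube when $d\ge 9$

## 1. The square and the 3-cube, where flips reach everything

A square has two triangulations, one for each diagonal, and one passes from one to the other by exchanging the diagonals. In higher dimensions there is an analogous local exchange, the flip. Can one go from any triangulation of a cube to any other by flips? We begin with the dimensions in which this is easy, $d\le 3$, and first fix the words.

Throughout, $d\ge 1$ and $A$ is the vertex set of $[0,1]^d$.

**Definition (triangulation).** A triangulation of $A$ is a collection $T$ of $d$-dimensional simplices with vertices in $A$ that cover $\mathrm{conv}(A)$ and any two of which intersect in a common (possibly empty) face. These simplices are the maximal simplices of $T$. Since the points of $A$ are in convex position, every triangulation uses all of them as vertices.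

We identify a simplex with its vertex set, and write $\sigma\in T$ when $\sigma$ is a face of a maximal simplex of $T$. An edge of $T$ is a 2-element $\sigma\in T$. Two standard facts will be used all the time. Two faces of $T$ whose relative interiors meet are equal. If a point of a face $G$ of the cube lies in the relative interior of $\sigma\in T$, then $\sigma\subset G$; in particular the simplices of $T$ contained in $G$ triangulate $G$.

**Definition (circuit).** A circuit is a minimal affinely dependent subset $Z\subseteq A$. Its affine dependence is unique up to scaling and splits it as $Z=Z_+\sqcup Z_-$ by the signs of the coefficients. Dividing by the sum of the positive coefficients, we get a point that lies both in the relative interior of $\mathrm{conv}\,Z_+$ and in that of $\mathrm{conv}\,Z_-$. The polytope $\mathrm{conv}(Z)$ has exactly two triangulations,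
$$T_+=\{Z\setminus\{z\}:z\in Z_+\},\qquad T_-=\{Z\setminus\{z\}:z\in Z_-\}.$$

For example, the four vertices of a square form a circuit, with $Z_+$ and $Z_-$ the two diagonals. In the 3-cube, let $v$ be a vertex, $v'$ its antipode and $N(v)$ the set of the three neighbors of $v$. For $v=000$ the relation $100+010+001=111+2\cdot 000$ shows that $Z_+=\{v,v'\}$, $Z_-=N(v)$ is a circuit; the other vertices follow by symmetry.

**Definition (flip).** Suppose there is a nonempty set $L$ of subsets of $A\setminus Z$ such that the maximal simplices of $T$ containing a maximal simplex of $T_+$ are exactly the $\sigma\cup\rho$ with $\sigma$ a maximal simplex of $T_+$ and $\rho\in L$. Then replacing them by the $\tau\cup\rho$, with $\tau$ a maximal simplex of $T_-$ and $\rho\in L$, yields another triangulation of $A$. This move is a bistellar operation, or flip, on $Z$. The graph of bistellar operations has the triangulations of $A$ as vertices; two are adjacent when they differ by one flip.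

Exchanging the diagonal of a square is the flip on its four vertices, with $L=\{\emptyset\}$. In general $L$ is what is attached to the circuit, and the requirement is that the same sets $\rho$ be attached to all simplices of $T_+$. We shall exploit exactly this: a flip becomes impossible as soon as something is attached on one side only.

**Proposition 1.** For $d\le 3$ the graph of bistellar operations of the $d$-cube is connected.

*Proof.* For $d=1$ there is one triangulation. For $d=2$ the only triangles are the four halves of the square. Two halves that do not share a diagonal overlap or fail to cover, so there are two triangulations, and the flip joins them. Let $d=3$.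

**Notation for the 3-cube.** Let $V=\{0,1\}^3$, $a=000$, $b=111$ and
$$(c_0,\dots,c_5)=(100,110,010,011,001,101),$$
with indices in $\mathbb Z/6$. Let $\pi:\mathbb R^3\to\mathbb R^3/\mathbb R(1,1,1)\cong\mathbb R^2$ be the projection along the main diagonal $ab$. We choose coordinates in which $\pi(100),\pi(010),\pi(001)$ are unit vectors at mutual angles of $120$ degrees. Then $\pi(a)=\pi(b)=:o=0$, and $\pi(c_0),\dots,\pi(c_5)$ are, in cyclic order, the vertices of a regular hexagon $P$. We write $c_k$ for $\pi(c_k)$ as well. In the plane
$$c_{k-1}+c_{k+1}=c_k+o,\qquad c_k+c_{k+3}=2o. \tag{1}$$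
The six tetrahedra $\{c_k,c_{k+1},a,b\}$ are the sets $\{1\ge x_{s(1)}\ge x_{s(2)}\ge x_{s(3)}\ge 0\}$, one for each permutation $s$; they form a triangulation $H$ of the 3-cube.

**Step 1: which simplex of $T$ contains the center.** The purpose is to sort the triangulations into two kinds. Let $\sigma\in T$ contain the center of the cube in its relative interior. Put the center at the origin and scale, so that vertices become $\pm1$-vectors and $0$ is a combination of the vertices of $\sigma$ with positive weights of sum $1$. If $\sigma$ contains an antipodal pair, then the center is in the relative interior of that pair, so $\sigma$ is that pair. Otherwise $\sigma$ contains at most one vertex of each of the four antipodal pairs, so $|\sigma|\le 4$. In each coordinate, the vertices with entry $+1$ have total weight $\frac12$. If $|\sigma|=2$, this makes the two vertices opposite in every coordinate, hence antipodal, which is excluded; and $|\sigma|=1$ is impossible. If $|\sigma|=3$, then in each coordinate one vertex has weight $\frac12$ and the other two have the other sign. It is the same vertex each time, because two weights $\frac12$ would leave nothing for the third. So the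 other two vertices coincide, which is impossible. If $|\sigma|=4$, then $\sigma$ has one vertex from each antipodal pair. Each pair has one vertex with even coordinate sum and one with odd. With three vertices of one parity and one of the other, $\sigma$ is a corner $\{v\}\cup N(v)$, which does not contain the center: for $v=000$ the coordinate sum is at most $1<\frac32$. With two of each, $\sigma$ is a square face; for instance $000,110$ go with the antipodes $010,100$ of $101,011$, and the other pairs of even vertices are equivalent to this one by symmetry. So $\sigma$ is the set of even vertices or the set of odd vertices. In summary, $\sigma$ is a main diagonal or one of the two alternating tetrahedra.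

**Step 2: if $\sigma$ is alternating, it determines $T$.** Each facet of $\sigma$ is $N(v)$ for a vertex $v\notin\sigma$, and $v$ is the only vertex of the cube beyond it. So $T$ contains the four corners $\{v\}\cup N(v)$. With $\sigma$ they have volume $\frac13+4\cdot\frac16=1$, so this is all of $T$.

**Step 3: if $\sigma$ is a main diagonal, $T$ is joined to the corresponding copy of $H$.** By symmetry let $\sigma=\{a,b\}$. The tetrahedra of $T$ containing $\{a,b\}$ fill a neighborhood of the center, so under $\pi$ they become triangles $\{o,x,y\}$, with $x,y$ among the $c_k$, whose cones tile the plane around $o$. Each angle is less than $180$ degrees, so $x,y$ are at cyclic distance $1$ or $2$. Let $I$ be the set of $k$ for which $\{a,b,c_{k-1},c_{k+1}\}$ is one of these tetrahedra. No two elements of $I$ are cyclically adjacent, since for $k\in I$ the points $c_{k\pm1}$ occur. For $k\in I$ let $e_k\in\{a,b\}$ be the end that is a neighbor of $c_k$, and $e_k'$ the other end. Then $N(c_k)=\{c_{k-1},c_{k+1},e_k\}$ is a facet of $\{a,b,c_{k-1},c_{k+1}\}$ and is not in the boundary of the cube. The only vertex beyond it is $c_k$, so $T$ contains the corner $\{c_k\}\cup N(c_k)$.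 All tetrahedra found have volume $\frac16$: there are $6-|I|$ around $ab$ and $|I|$ corners, so they are all of $T$. Thus $T$ is determined by $I$; call it $T_I$, so that $T_\emptyset=H$.

Let $k\in I$ and consider the square face $Z=\{e_k',c_{k-1},c_k,c_{k+1}\}$, with $Z_+=\{e'_k,c_k\}$. The boundary triangles $\{c_{k-1},c_{k+1},c_k\}$ and $\{c_{k-1},c_{k+1},e'_k\}$ each lie in exactly one tetrahedron of $T_I$, in both cases with fourth vertex $e_k$. So $L=\{\{e_k\}\}$ and the flip is allowed. It introduces $\{c_{k-1},c_k,a,b\}$ and $\{c_k,c_{k+1},a,b\}$, and produces $T_{I\setminus\{k\}}$. Repeating, we reach $H$.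

**Step 4: joining the pieces.** Let $T$ be the triangulation of Step 2 whose central tetrahedron consists of the even vertices. Every main diagonal is $\{v,v'\}$ with $v$ odd. The triangle $N(v)$ lies in exactly the two tetrahedra $\{v\}\cup N(v)$ and $\{v'\}\cup N(v)$ of $T$, the latter being the central one. So $T$ admits the flip on $Z_+=\{v,v'\}$, $Z_-=N(v)$, with $L=\{\emptyset\}$, and the result contains the edge $\{v,v'\}$. By Step 3, $T$ is joined to all triangulations containing a main diagonal. The other alternating triangulation is joined to them in the same way. $\square$

What changes in general? This proof lists all triangulations, and no such list is available for large $d$. It also shows how a flip succeeds: at the square $Z$ of Step 3, the same vertex $e_k$ is attached to both triangles. In a cube with many more coordinates, a triangulation can be arranged so that this symmetry fails at all the circuits that matter.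

## 2. Coherent triangulations and sets closed under flips

**Definition (coherent).** A triangulation is coherent (regular) if it arises as follows. Choose $h:A\to\mathbb R$, take the convex hull of the lifted points $(a,h(a))$, $a\in A$, and project its lower facets to $\mathbb R^d$, assuming they are all simplices.

For the square, the heights $h(00)=h(11)=0$, $h(10)=h(01)=1$ give the triangulation with diagonal $\{00,11\}$, and exchanging the two values gives the other one. It is known that the coherent triangulations all lie in one connected component of the graph of bistellar operations. The survey "The Generalized Baues Problem" (http://www.math.umn.edu/~reiner/Papers/Baues.pdf) poses the problem of deciding whether, for every $d\ge4$, every triangulation of the $d$-cube lies in this component. The background given there is computational: De Loera's program PUNTOS enumerates the triangulations in the component of the coherent ones, and incoherent triangulations of the $d$-cube exist for $d\ge4$. The answer is no.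

**Theorem A.** For every $d\ge 9$ there is a nonempty set $\mathcal C_d$ of triangulations of the $d$-cube which is closed under bistellar operations and omits some coherent triangulation. Hence no element of $\mathcal C_d$ lies in the component of the coherent triangulations.

**Theorem B.** For every $d\ge9$ the graph has at least $513^{\lfloor d/9\rfloor}$ connected components.

Nothing is claimed for $4\le d\le 8$. The strategy for Theorem A is to forbid certain edges, and to show that a triangulation without forbidden edges cannot acquire one by a flip. Two lemmas prepare this.

**Lemma 2.** Flips are reversible. Hence a set of triangulations that contains, with $T$, every triangulation obtained from $T$ by a flip is a union of connected components.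

*Proof.* Let a flip on $Z$ replace the simplices $(Z\setminus z)\cup\rho$ ($z\in Z_+$, $\rho\in L$) of $T$ by $(Z\setminus y)\cup\rho$ ($y\in Z_-$), giving $T'$. No simplex of $T$ contains $Z\setminus y$ with $y\in Z_-$. Otherwise $Z_+\in T$, while also $Z_-\subset Z\setminus z\in T$ for $z\in Z_+$, and the relative interiors of $Z_+\ne Z_-$ meet. So the maximal simplices of $T'$ containing a maximal simplex of $T_-$ are exactly the new ones, and the flip can be undone with the same $L$. $\square$

**Lemma 3.** Let $T'$ be obtained from $T$ by a flip on $Z=Z_+\sqcup Z_-$ that removes the simplices $(Z\setminus z)\cup\rho$, $z\in Z_+$, $\rho\in L$.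

(i) If $T'$ has an edge that is not an edge of $T$, then $|Z_+|=2$ and this edge is $Z_+$.

(ii) Let $Z_+=\{z,z'\}$. Then $z$ and $z'$ are each joined by an edge of $T$ to every $p\in Z_-$. If $y\notin Z$ is a vertex of some $\zeta\in T$ with $Z_-\subset\zeta$, then $\{y,z\}$ and $\{y,z'\}$ are edges of $T$.

*Proof.* (i) A new edge $e$ lies in some $(Z\setminus y)\cup\rho$ with $y\in Z_-$, $\rho\in L$. If some $z\in Z_+$ were not in $e$, then $e\subset (Z\setminus z)\cup\rho\in T$, a contradiction. So $Z_+\subset e$. And $|Z_+|\ge2$, because no point of $A$ is a convex combination of other points of $A$.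

(ii) We have $Z_-\cup\{z\}=Z\setminus z'\in T$ and $Z_-\cup\{z'\}=Z\setminus z\in T$, which is the first claim. Let $\xi\supset\zeta$ be a maximal simplex of $T$. If $\xi$ were not removed, then $Z_-\subset\xi\in T'$; also $Z_+\in T'$, since $Z_+\subset Z\setminus y$ for $y\in Z_-$. Their relative interiors meet although $Z_+\ne Z_-$, a contradiction. So $\xi$ is $(Z\setminus z)\cup\rho$ or $(Z\setminus z')\cup\rho$ for some $\rho\in L$, and $y\in\rho$ because $y\notin Z$. Both of these simplices are in $T$; one contains $\{y,z'\}$ and the other $\{y,z\}$. $\square$

Part (i) says that only one edge has to be watched. Part (ii) is the tool: if some $y$, lying in a simplex of $T$ around $Z_-$, may not be joined to $z$ or to $z'$, then the flip cannot take place.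

## 3. Forbidden edges from one hexagon and from two hexagons

Let $\bar V=\{o,c_0,\dots,c_5\}$ and let $\bar H$ be the triangulation of the hexagon $P$ by the triangles $\{o,c_k,c_{k+1}\}$. We orient its edges by
$$o\to c_k,\qquad c_k\to c_{k+1}.$$
Each triangle is then linearly ordered, $o\to c_k\to c_{k+1}$, although the arrows run around the boundary in a cycle. Two distinct vertices are *adjacent* if they form an edge. Pairwise adjacent vertices form a simplex of $\bar H$, and for every $w\in\bar V$ there is some $w^*$ with $w\to w^*$. The nonadjacent pairs are $c_k,c_l$ at cyclic distance $2$ or $3$. With $N[\cdot]$ the closed neighborhood,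
$$N[c_k]\cap N[c_{k+2}]=\{o,c_{k+1}\},\qquad N[c_k]\cap N[c_{k+3}]=\{o\}. \tag{2}$$

**One hexagon fails.** In the 3-cube, forbid the edges $\{c_k,c_l\}$ at cyclic distance $2$ or $3$. A tetrahedron without forbidden edges has its vertices in some $\{a,b,c_k,c_{k+1}\}$, so $H$ is the only triangulation without forbidden edges. It is not protected: the reverse of the flip in Step 3 of Proposition 1 creates $\{c_{k-1},c_{k+1}\}$, because the same vertex $e_k$ is attached to both triangles of the square. We need more coordinates to break this symmetry, so we need triangulations of products.

**Staircase products.** Let $K,K'$ be geometric simplicial complexes whose edges are oriented so that every simplex is linearly ordered. Let $K\boxtimes K'$ be the set of nonempty chains of the product orders on $\sigma\times\sigma'$, for $\sigma\in K$, $\sigma'\in K'$. For two segments $0<1$ the maximal chains are $00,10,11$ and $00,01,11$: the square with the diagonal $\{00,11\}$.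

**Lemma 4.** $K\boxtimes K'$ is a triangulation of $|K|\times|K'|$. If $K,K'$ are pure, so is $K\boxtimes K'$.

*Proof.* It suffices that every point $(x,x')$ is a convex combination with positive coefficients of exactly one chain, with unique coefficients. Indeed, uniqueness of the coefficients makes each chain affinely independent, uniqueness of the chain makes two simplices meet in a common face, and existence gives the covering. Let $x,x'$ lie in the relative interiors of $\sigma\in K$, $\sigma'\in K'$. If $(x,x')$ is a positive combination of a chain $s$, then the first coordinates of $s$ span a simplex of $K$ and $x$ is a positive combination of them, so they form $\sigma$. Likewise the second coordinates form $\sigma'$. The coefficients are a probability distribution on $\sigma\times\sigma'$, supported on a chain, whose marginals are the barycentric coordinates of $x$ and $x'$. For $v\in\sigma$, $v'\in\sigma'$, the elements of the chain with first coordinate $\le v$ and those with second coordinate $\le v'$ are initial segments, so one contains the other. Hence the mass of $\{\le v\}\times\{\le v'\}$ is the minimum of the two marginal masses, and the distribution is determined.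 It exists: subdivide $[0,1]$ into consecutive intervals of the lengths given by each marginal, in the given orders, and take the common refinement; both coordinates increase weakly along it. Finally, if $\sigma,\sigma'$ have $n+1$ and $n'+1$ vertices, every maximal chain of $\sigma\times\sigma'$ has $n+n'+1$ elements, which gives purity. $\square$

The construction can be iterated, and a global total order of the vertices always gives admissible orientations.

**Two hexagons, the natural attempt.** In the 6-cube, with vertex set $V\times V$, project both factors to $\bar V$. Call two vertices over $(m,w)$ and $(m',w')$ compatible if $m,m'$ are equal or adjacent, $w,w'$ are equal or adjacent, and the arrows do not cross, that is, we have neither $m\to m'$ with $w'\to w$ nor $m'\to m$ with $w\to w'$. The product $H\boxtimes H$ for the orders $a<b<c_k<c_{k+1}$ in both factors has only compatible edges: along a chain both images stay equal or follow arrows.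

But this triangulation has a flip that creates an incompatible edge. Take
$$Z_-=\{(c_k,c_l),(c_{k+1},c_{l+1})\},\qquad Z_+=\{(c_k,c_{l+1}),(c_{k+1},c_l)\},$$
the diagonals of a square face. A maximal simplex containing $Z_-$ is a maximal chain in $\{a<b<c_k<c_{k+1}\}\times\{a<b<c_l<c_{l+1}\}$ through $(c_k,c_l)$. It ends $(c_k,c_l)$, then one of the two points of $Z_+$, then $(c_{k+1},c_{l+1})$. The part before $(c_k,c_l)$ can be the same in both cases, so the flip is allowed, with $L$ the set of these initial parts. It creates the edge $Z_+$, which crosses the arrows $c_k\to c_{k+1}$ and $c_l\to c_{l+1}$.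

What is missing is a vertex $r$ with $c_k\to r\to c_{k+1}$. As we shall see in Section 7, an arrow $f\to f'$ with such an $r$ between its ends is safe against crossing flips: near $Z_-$ there must then be a vertex over $r$, and wherever its other coordinate lies, it crosses with one of $z,z'$. Can we reorient $\bar H$ so that every arrow has a vertex in between? No. Three pairwise adjacent vertices form one of the six triangles, and in a linearly ordered triangle exactly one edge, from first to last, has the third vertex in between. So at most six of the twelve edges can be served. This is why the first hexagon will be replaced by a complex of dimension four on $P\times P$, and why the construction uses $3+3+3=9$ coordinates.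

## 4. A complex on $P\times P$ in which every arrow has a vertex in between

In $\bar V\times\bar V$ write
$$\tau_{ij}=(c_i,c_j),\quad \alpha_j=(o,c_j),\quad \beta_i=(c_i,o),\quad \kappa=(o,o),$$
and $\square_{ij}=\{\tau_{ij},\tau_{i+1,j},\tau_{i,j+1},\tau_{i+1,j+1}\}$, the vertex set of a parallelogram ("square"). Let $N=\bar H\boxtimes\bar H$ for the orders $c_k<c_{k+1}<o$; these orders are used only here and in Lemma 6. Its maximal simplices are the six lattice paths, for each $i,j$:

1. $\{\tau_{ij},\tau_{i+1,j},\alpha_j,\alpha_{j+1},\kappa\}$
2. $\{\tau_{ij},\tau_{i+1,j},\tau_{i+1,j+1},\alpha_{j+1},\kappa\}$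
3. $\{\tau_{ij},\tau_{i+1,j},\tau_{i+1,j+1},\beta_{i+1},\kappa\}$
4. $\{\tau_{ij},\tau_{i,j+1},\tau_{i+1,j+1},\alpha_{j+1},\kappa\}$
5. $\{\tau_{ij},\tau_{i,j+1},\tau_{i+1,j+1},\beta_{i+1},\kappa\}$
6. $\{\tau_{ij},\tau_{i,j+1},\beta_i,\beta_{i+1},\kappa\}$

Simplices 2 and 4 differ only in which half of the square they contain, and so do 3 and 5. We merge them, so that neither diagonal of a square is preferred:
$$C^1_{ij}=\{\tau_{ij},\tau_{i+1,j},\alpha_j,\alpha_{j+1},\kappa\},\quad C^2_{ij}=\square_{ij}\cup\{\alpha_{j+1},\kappa\},\quad C^3_{ij}=\square_{ij}\cup\{\beta_{i+1},\kappa\},\quad C^4_{ij}=\{\tau_{ij},\tau_{i,j+1},\beta_i,\beta_{i+1},\kappa\}.$$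
Since 2 and 3 are 4-simplices, $C^2$ and $C^3$ are two-fold pyramids over the square. Their faces are given by the vertex subsets that meet $\square_{ij}$ in a (possibly empty) face of the square. We identify cells with their vertex sets.

**Lemma 5.** These cells and their faces form a polyhedral complex $\bar M$ with union $P\times P$.

*Proof.* Two $\tau$'s of a cell that differ in both indices are opposite in a square contained in that cell, and an opposite pair determines its square. So a cell containing two opposite vertices of $\square_{ij}$ contains $\square_{ij}$. Hence, for maximal cells $C,C'$, the set $V(C)\cap V(C')$ of common vertices meets each square of $C$ or $C'$ in a face of that square, and so is the vertex set of a face of both. Since $N$ is a triangulation, $C\cap C'$ is the union of the sets $\mathrm{conv}(V(s)\cap V(s'))$ over simplices $s\subset C$, $s'\subset C'$ of $N$. So $C\cap C'=\mathrm{conv}(V(C)\cap V(C'))$ is a common face. Faces $G$ of $C$ and $G'$ of $C'$ then meet in $(G\cap C\cap C')\cap(G'\cap C\cap C')$, an intersection of two faces of $C\cap C'$, hence a common face. $\square$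

**Adjacency.** Two distinct vertices are *adjacent* in $\bar M$ if they lie in a common cell. Reading off the cells:

* $\kappa$ is adjacent to everything;
* $\alpha_j$ is adjacent to $\alpha_{j\pm1}$ and to all $\tau_{ij}$, $\tau_{i,j-1}$ ($i\in\mathbb Z/6$), and to no other $\alpha$ or $\tau$;
* $\beta_i$ is adjacent to $\beta_{i\pm1}$ and to all $\tau_{ij}$, $\tau_{i-1,j}$ ($j\in\mathbb Z/6$), and to no other $\beta$ or $\tau$;
* no $\alpha$ is adjacent to any $\beta$;
* distinct $\tau_{ij},\tau_{i'j'}$ are adjacent if and only if $i'-i,\ j'-j\in\{0,\pm1\}$.

We need two consequences.

**(a)** Adjacent vertices are coordinatewise equal or adjacent in $\bar H$, because every cell lies in a product of two simplices of $\bar H$.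

**(b)** Pairwise adjacent vertices lie in a common cell. We may ignore $\kappa$, which lies in every maximal cell. A 6-cycle contains no triangle, so pairwise adjacent $\tau$'s lie in one $\square_{ij}$, and pairwise adjacent $\alpha$'s are a single one or some $\alpha_j,\alpha_{j+1}$. If only $\tau$'s occur we are done. If exactly one $\alpha$ occurs, say $\alpha_{j+1}$, the $\tau$'s have second index $j$ or $j+1$ and first indices in some $\{i,i+1\}$, so everything lies in $C^2_{ij}$. If $\alpha_j,\alpha_{j+1}$ occur, the $\tau$'s have second index in $\{j,j-1\}\cap\{j+1,j\}=\{j\}$, so everything lies in some $C^1_{ij}$. Sets with $\beta$'s are treated likewise with $C^3,C^4$, and an $\alpha$ and a $\beta$ never occur together.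

**Arrows.** The 1-cells are the adjacent pairs other than the diagonals of squares. We orient them by
$$\tau_{ij}\to\tau_{i+1,j},\quad \tau_{ij}\to\tau_{i,j+1},\quad \alpha_j\to\tau_{ij}\to\alpha_{j+1},\quad \beta_i\to\tau_{ij}\to\beta_{i+1},\quad \alpha_j\to\alpha_{j+1},\quad \beta_i\to\beta_{i+1},\quad \kappa\to\text{everything else}.$$
Cells, adjacency and arrows are invariant under exchanging the two factors: $\alpha_j\leftrightarrow\beta_j$, $\tau_{ij}\leftrightarrow\tau_{ji}$.

**(c)** Three vertices pairwise joined by arrows form a 2-cell, a triangle: by (b) they lie in a cell, and they contain no diagonal of a square. Also $\square_{ij}\cup\{\alpha_{j+1}\}$ is a cell, being a face of $C^2_{ij}$.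

For an arrow $f\to f'$ let
$$\mathrm{Mid}=\{r:\ f\to r\to f'\},\qquad \mathrm{Aft}=\{n:\ f\to n,\ f'\to n\}.$$
The list of arrows gives the following table; exchanging the factors gives the remaining arrows $\tau_{ij}\to\tau_{i,j+1}$ and those involving $\beta$.

| arrow | some elements of Mid | some elements of Aft |
|---|---|---|
| (e1) $\tau_{ij}\to\tau_{i+1,j}$ | $\beta_{i+1}$ | |
| (e2) $\alpha_j\to\tau_{ij}$ | $\tau_{i-1,j}$ | $\tau_{i+1,j},\ \alpha_{j+1}$ |
| (e3) $\tau_{ij}\to\alpha_{j+1}$ | $\tau_{i+1,j}$ | $\tau_{i,j+1}$ |
| (e4) $\alpha_j\to\alpha_{j+1}$ | $\tau_{ij}$ for all $i$ | |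
| (e5) $\kappa\to\tau_{ij}$ | $\alpha_j,\ \beta_i$ | |
| (e6) $\kappa\to\alpha_j$ | $\tau_{i,j-1}$ for all $i$ | |

For instance, in (e1), $\tau_{ij}\to\beta_{i+1}\to\tau_{i+1,j}$. So Mid is nonempty for every arrow, which is what one hexagon could not offer. Moreover, for every vertex $v$ of $\bar M$ there are at least two $n$ with $v\to n$: for $\tau_{ij}$ take $\tau_{i+1,j},\tau_{i,j+1}$; for $\alpha_j$ take all $\tau_{ij}$ ($i$ varying); for $\beta_i$ all $\tau_{ij}$ ($j$ varying); for $\kappa$ everything else.

**Midpoints.** Many circuits below will force the midpoint of two elements of $\bar V^2$, so we locate these midpoints. By (1), for $x,x'\in\bar V$ the point $\frac{x+x'}2$ is $x$ if $x=x'$; the midpoint of the edge $xx'$ if they are adjacent; the midpoint of the spoke $oc_k$ if $\{x,x'\}=\{c_{k-1},c_{k+1}\}$; and $o$ at distance $3$. Since $c_j$ is a vertex and $c_jc_{j+1}$ an edge of the hexagon,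
$$\tfrac{x+x'}2=c_j\ \Rightarrow\ x=x'=c_j;\qquad \tfrac{x+x'}2=\tfrac{c_j+c_{j+1}}2\ \Rightarrow\ \{x,x'\}=\{c_j,c_{j+1}\}. \tag{3}$$
The *carrier* of a point is the cell that contains it in its relative interior; for example the carrier of $\frac12(\kappa+\tau_{ij})$ is the 1-cell $\{\kappa,\tau_{ij}\}$. For $m,m'\in\bar V^2$, each coordinate of $\frac{m+m'}2$ is a vertex or an edge midpoint of $\bar H$. The products vertex $\times$ edge and edge $\times$ vertex are 1-cells of $\bar M$. The center of edge $\times$ edge is the midpoint of

* $\kappa\tau_{ij}$ for $oc_i\times oc_j$,
* $\tau_{ij}\beta_{i+1}$ for $c_ic_{i+1}\times oc_j$,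
* $\tau_{ij}\alpha_{j+1}$ for $oc_i\times c_jc_{j+1}$,

and it is the center of $\square_{ij}$ for $c_ic_{i+1}\times c_jc_{j+1}$. (Compare coordinates, using $o=0$.) So the carrier of $\frac{m+m'}2$ is a vertex, or an edge of which it is the midpoint, or some $\square_{ij}$ of which it is the center.

## 5. Compatible pairs in a 9-face and a triangulation with only compatible edges

Let $d\ge9$ and $F=[0,1]^9\times\{0\}^{d-9}$, a face of the $d$-cube, with vertex set $A_F=V\times V\times V$. Let
$$\phi:F\to P\times P,\quad \phi(x,u,y)=(\pi x,\pi u),\qquad \psi:F\to P,\quad \psi(x,u,y)=\pi y.$$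
These maps are affine. For $p\in A_F$ put $\bar p=(\phi(p),\psi(p))\in\bar V^2\times\bar V$ and say that $p$ lies *over* $\bar p$. Every element of $\bar V^2\times\bar V$ has some $p$ over it.

**Definition (compatible).** Vertices $p,q\in A_F$ are compatible if $\phi(p),\phi(q)$ are equal or adjacent in $\bar M$; $\psi(p),\psi(q)$ are equal or adjacent in $\bar H$; and neither [$\phi(p)\to\phi(q)$ and $\psi(q)\to\psi(p)$] nor [$\phi(q)\to\phi(p)$ and $\psi(p)\to\psi(q)$] holds. This depends only on $\bar p,\bar q$, so we also speak of compatible elements of $\bar V^2\times\bar V$. The set $\mathcal C_d$ consists of the triangulations $T$ of the $d$-cube such that every edge of $T$ with both ends in $F$ is compatible.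

For example $(\kappa,o)$ is compatible with every $(n,t)$, because $\kappa\to n$ or $n=\kappa$, and $o\to t$ or $t=o$. Elements with third components $c_0$ and $c_2$ are never compatible. The last condition of the definition will be used in this form:

**Crossing rule.** If $f\to g$ in $\bar M$ and $s\to t$ in $\bar H$, then $(f,t)$ and $(g,s)$ are incompatible.

**Lemma 6.** $\mathcal C_d\ne\emptyset$.

*Proof.* The plan is to take staircase products, with orders that follow the arrows. Let $M=H\boxtimes H$ for the orders $c_k<c_{k+1}<a<b$. It triangulates $[0,1]^6$. Since $a,b\mapsto o$ and $o$ is last in the orders defining $N$, a simplex of $M$ maps under $\pi\times\pi$ into a simplex of $N$. Extend the arrows of $\bar M$ by $\tau_{ij}\to\tau_{i+1,j+1}$. Then every maximal simplex of $N$ is linearly ordered by the extended arrows, each earlier element having an extended arrow to each later one: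

1. $\kappa,\alpha_j,\tau_{ij},\tau_{i+1,j},\alpha_{j+1}$
2. $\kappa,\tau_{ij},\tau_{i+1,j},\alpha_{j+1},\tau_{i+1,j+1}$
3. $\kappa,\tau_{ij},\beta_{i+1},\tau_{i+1,j},\tau_{i+1,j+1}$
4. $\kappa,\tau_{ij},\alpha_{j+1},\tau_{i,j+1},\tau_{i+1,j+1}$
5. $\kappa,\tau_{ij},\tau_{i,j+1},\beta_{i+1},\tau_{i+1,j+1}$
6. $\kappa,\beta_i,\tau_{ij},\tau_{i,j+1},\beta_{i+1}$

In the second line, for instance, the arrows after $\kappa$ are $\tau_{ij}\to\tau_{i+1,j}$, $\tau_{ij}\to\alpha_{j+1}$, $\tau_{ij}\to\tau_{i+1,j+1}$ (extended), $\tau_{i+1,j}\to\alpha_{j+1}$, $\tau_{i+1,j}\to\tau_{i+1,j+1}$ and $\alpha_{j+1}\to\tau_{i+1,j+1}$; the other lines are read off the list of arrows in the same way.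

Orient each edge of $M$ by the extended arrow between the images of its ends or, if the images coincide, by a fixed total order of $V\times V$. Every simplex of $M$ is then linearly ordered. On the third factor, order the tetrahedra of $H$ by $a<b<c_k<c_{k+1}$, and let $T_0=M\boxtimes H$ for these orders, a triangulation of $[0,1]^9$.

Let $\{p,q\}$ be an edge of $T_0$ with $p<q$ in the product order. Then $\phi(p),\phi(q)$ are equal or joined by an extended arrow from $\phi(p)$ to $\phi(q)$, and $\psi(p),\psi(q)$ are equal or $\psi(p)\to\psi(q)$. Extended arrows join adjacent vertices, so the first two conditions for compatibility hold. Neither $\phi(q)\to\phi(p)$ nor $\psi(q)\to\psi(p)$ holds, so the third one holds as well. Hence $T_0\in\mathcal C_9$. For $d>9$ take $T_0\boxtimes K$ with $K$ any triangulation of $[0,1]^{d-9}$ and any global vertex orders. An edge of it with both ends in $F$ has the form $\{(p,0),(q,0)\}$ with $\{p,q\}$ an edge of $T_0$. $\square$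

**Symmetry.** The exchange of the first two factors $V$ of $A_F$ is induced by a permutation of the coordinates of the $d$-cube. It preserves $F$ and compatibility, hence $\mathcal C_d$. This is what "by symmetry" means in Sections 7 to 9.

## 6. Moving a point away from the circuit

From now until the end of Section 9, let $T\in\mathcal C_d$ and suppose that a flip on $Z$ gives $T'\notin\mathcal C_d$. We derive a contradiction. $T'$ has an incompatible edge with both ends in $F$, and it is not an edge of $T$. By Lemma 3(i), $Z_+=\{z,z'\}\subset A_F$ with $z,z'$ incompatible. Let
$$q=\lambda z+(1-\lambda)z',\qquad 0<\lambda<1,$$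
be the point of $\mathrm{conv}\,Z_+$ in the relative interior of $\mathrm{conv}\,Z_-$. Since $F$ is a face of the cube, $Z_-\subset F$. Note that $Z_-\in T$. Write
$$\bar z=(m,w),\qquad \bar z'=(m',w').$$
All edges of $T$ in $F$ are compatible, so Lemma 3(ii) gives two facts.

**(F1)** Every $p\in Z_-$ is compatible with $z$ and with $z'$.

**(F2)** If $\zeta\in T$, $Z_-\subset\zeta\subset F$, $y\in\zeta$ and $\bar y\ne\bar z,\bar z'$, then $y$ is compatible with both $z$ and $z'$. For $y\in Z_-$ this is (F1); otherwise $y\notin Z$ and Lemma 3(ii) applies.

Call $y$ a *blocker* if it is as in the hypothesis of (F2) but incompatible with $z$ or $z'$. By (F2) there is no blocker, so in each case it is enough to produce one. The question is how to find vertices of simplices around $Z_-$ over prescribed elements, knowing only that the edges of $T$ in $F$ are compatible. The answer is to move $q$ slightly in a chosen direction and to look at the simplex one lands in.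

**Lemma 7 (moving).** Let $y_0\in A_F$. For some $\varepsilon\in(0,1)$, which can be taken arbitrarily small, there is $\zeta\in T$ with $Z_-\subset\zeta\subset F$ such that $q_\varepsilon=(1-\varepsilon)q+\varepsilon y_0$ is a convex combination of the vertices of $\zeta$ with all coefficients positive.

*Proof.* Let $\zeta_\varepsilon\in T$ contain $q_\varepsilon$ in its relative interior. As $q_\varepsilon\in F$, we have $\zeta_\varepsilon\subset F$. There are finitely many simplices, so some $\zeta$ equals $\zeta_\varepsilon$ for a sequence $\varepsilon\to0$, and then $q\in\mathrm{conv}\,\zeta$. The face of $\zeta$ with $q$ in its relative interior must be $Z_-$, since $Z_-\in T$ also has $q$ in its relative interior. $\square$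

In this situation we say that we *move towards* $\bar y_0$. Let $\mu$ be the distribution on $\bar V^2\times\bar V$ that gives each $(n,t)$ the total coefficient of the vertices of $\zeta$ over $(n,t)$, and let $S$ be its support. The vertices of $\zeta$ are pairwise joined by edges of $T$ in $F$, so **the elements of $S$ are pairwise compatible.** For $(n,t)\in S$ call $n$ its $\phi$-part and $t$ its $\psi$-part; the *weight* of $n$ (of $t$) is the total $\mu$-mass of the elements with $\phi$-part $n$ ($\psi$-part $t$). Let $F_0$ be the carrier of $\phi(q)$ in $\bar M$ and $W_0$ the carrier of $\psi(q)$ in $\bar H$.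

**Lemma 8 (where the mass sits).**

(i) Let $C$ be the carrier of $\phi(q_\varepsilon)$. All $\phi$-parts of $S$ are vertices of $C$. If $C$ is a simplex, the weights are the barycentric coordinates of $\phi(q_\varepsilon)$. If $C$ is a pyramid with apex $n$, the weight of $n$ is the value at $\phi(q_\varepsilon)$ of the affine function that is $1$ at $n$ and $0$ on the base.

(ii) The $\phi$-parts of the points of $Z_-$ are vertices of $F_0$, and include all vertices of $F_0$ if $F_0$ is a simplex.

(iii) Suppose $n\notin F_0$, $F_0\cup\{n\}$ is a cell that is a pyramid with apex $n$ over $F_0$, and $\phi(y_0)=n$. Then $F_0\cup\{n\}$ is the carrier of $\phi(q_\varepsilon)$ and $n$ has weight $\varepsilon$. If $F_0$ is a simplex, the weight of $f\in F_0$ is $(1-\varepsilon)$ times its barycentric coordinate in $\phi(q)$.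

The same holds for $\psi$, $W_0$ and $\bar H$. If $\psi(y_0)\in W_0$, then $\psi(q_\varepsilon)$ still has carrier $W_0$.

*Proof.* (i) The $\phi$-parts of $S$ are pairwise equal or adjacent, so by (b) they lie in a cell $D$, and $\phi(q_\varepsilon)\in D$ is a strictly positive combination of them. As the relative interior of $C$ meets $D$, $C$ is a face of $D$. A point of the face $C$ is a positive combination only of vertices in $C$. The statements on weights follow: barycentric coordinates are unique, and an affine function can be averaged. (ii) The points of $Z_-$ are pairwise compatible because $Z_-\in T$, and $q$ is a positive combination of them, so the argument of (i) applies; if $F_0$ is a simplex, all barycentric coordinates of $\phi(q)$ are positive. (iii) The point $\phi(q_\varepsilon)=(1-\varepsilon)\phi(q)+\varepsilon n$, with $\phi(q)$ in the relative interior of $F_0$, lies in the relative interior of the pyramid; now use (i). For $\psi$ one uses, instead of (b), that pairwise adjacent vertices form a simplex of $\bar H$. The last sentence is clear from convexity. $\square$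

Two ways of producing vertices over a prescribed element recur. We isolate them.

**Lemma 9 (extreme vertex).** Let $F_0$ be a vertex or an edge. Suppose $f\to n$ for all $f\in F_0$ and $s\to t$ for all $s\in W_0$; or $n\to f$ for all $f\in F_0$ and $t\to s$ for all $s\in W_0$. Then, moving towards $(n,t)$, some vertex of $\zeta$ lies over $(n,t)$.

*Proof.* By (c), $F_0\cup\{n\}$ is a simplex cell. The set $W_0\cup\{t\}$ consists of pairwise adjacent vertices, so it is a simplex. By Lemma 8, $S\subset(F_0\cup\{n\})\times(W_0\cup\{t\})$, and $n$ and $t$ have weight $\varepsilon>0$. If $(n,t)\notin S$, then $S$ contains some $(n,s)$ with $s\in W_0$ and some $(f,t)$ with $f\in F_0$. In the first case $f\to n$ and $s\to t$; in the second $n\to f$ and $t\to s$. Either way the crossing rule makes $(f,t)$ and $(n,s)$ incompatible, a contradiction. $\square$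

**Lemma 10 (blocking vertex).** Let $F_0$ be a vertex or an edge. Suppose $n\notin F_0$ is joined by arrows, in either direction, to all vertices of $F_0$, that $n\ne m,m'$, and that $n$ is nonadjacent to $m$ or to $m'$. Then there is a blocker.

*Proof.* By (c), $F_0\cup\{n\}$ is a simplex cell. Moving towards a point over $n$, Lemma 8 gives $y\in\zeta$ with $\phi(y)=n$. It is incompatible with $z$ or $z'$, and $\bar y\ne\bar z,\bar z'$. $\square$

The incompatibility of $z,z'$ means that one of the following holds, and the next three sections treat them in turn:

* **N3:** after possibly exchanging $z,z'$, $m\to m'$ and $w'\to w$.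
* **N1:** $w,w'$ are distinct and nonadjacent.
* **N2:** $w,w'$ are equal or adjacent, and $m,m'$ are distinct and nonadjacent.

## 7. Crossing arrows

**Case N3.** This is where the nonemptiness of Mid is used. Here $\phi(q)$ lies in the relative interior of the edge $mm'$ and $\psi(q)$ in that of $ww'$. Choose $r\in\mathrm{Mid}(m\to m')$ and move towards $(r,w)$. By (c), $\{m,r,m'\}$ is a 2-cell, so by Lemma 8 $S\subset\{m,r,m'\}\times\{w,w'\}$ and $r$ has weight $\varepsilon$. Hence some $y\in\zeta$ lies over $(r,t)$ with $t\in\{w,w'\}$, and $\bar y\ne\bar z,\bar z'$. If $t=w'$, then $m\to r$ and $w'\to w$, so $(m,w)=\bar z$ and $(r,w')=\bar y$ are incompatible. If $t=w$, then $r\to m'$ and $w'\to w$, so $(r,w)=\bar y$ and $(m',w')=\bar z'$ are incompatible. So $y$ is a blocker.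

## 8. Third components that are not adjacent

**Case N1.** By (F1), the $\psi$-parts of the points of $Z_-$ lie in $N[w]\cap N[w']$, which (2) computes.

**Distance 3:** $w=c_k$, $w'=c_{k+3}$. All $\psi$-parts of $Z_-$ are $o$, so $\psi(q)=o$. Move towards some element with $\psi$-part $c_{k+1}$. By Lemma 8 some $y\in\zeta$ has $\psi(y)=c_{k+1}$. It is incompatible with $z'$, since $c_{k+1}$ and $c_{k+3}$ are at distance $2$, and $\bar y\ne\bar z,\bar z'$. So $y$ is a blocker.

**Distance 2:** $w=c_k$, $w'=c_{k+2}$, after exchanging $z,z'$ if needed. Then $\psi(q)$ lies on the segments $c_kc_{k+2}$ and $oc_{k+1}$, which by (1) are the diagonals of a parallelogram. So $\lambda=\frac12$, $\psi(q)=\frac12(o+c_{k+1})$, $W_0=\{o,c_{k+1}\}$, and $\phi(q)=\frac{m+m'}2$. By the midpoint facts, the carrier $F_0$ is a vertex, an edge with midpoint $\phi(q)$, or some $\square_{ij}$ with center $\phi(q)$. Recall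
$$o\to c_k\to c_{k+1}\to c_{k+2},\qquad o\to c_{k+1},\qquad o\to c_{k+2}.$$
A vertex $y$ with $\psi(y)=c_{k+2}$ is incompatible with $z$, and one with $\psi(y)=c_k$ is incompatible with $z'$. To be a blocker, it must also lie over a new element of $\bar V^2\times\bar V$. We have two devices, and then check that one of them always applies.

**Device (A), a late vertex.** Suppose $F_0$ is a vertex or an edge, $f\to n$ for all $f\in F_0$, and $n\ne m'$. Since $o,c_{k+1}\to c_{k+2}$, Lemma 9 with $t=c_{k+2}$ gives $y\in\zeta$ over $(n,c_{k+2})$. It is incompatible with $z$; $\bar y\ne\bar z$ because $c_{k+2}\ne w$, and $\bar y\ne\bar z'$ because $n\ne m'$. So $y$ is a blocker.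

**Device (M), a middle vertex.** Suppose $F_0\cup\{r\}$ is a cell that is a pyramid with apex $r$ over $F_0$; that $F_0=F^-\sqcup F^+$ with $f\to r$ on $F^-$ and $r\to f$ on $F^+$; that moving towards a point over $r$ gives each of $F^-$ and $F^+$ total weight $\frac{1-\varepsilon}2$; and that $r\ne m$. Move towards $(r,c_k)$. The $\psi$-weights are $\frac{1-\varepsilon}2$ on $o$, $\frac{1-\varepsilon}2$ on $c_{k+1}$, and $\varepsilon$ on $c_k$, and $r$ has weight $\varepsilon$. Suppose $(r,c_k)\notin S$. Then the weight of $r$ sits on $(r,o)$ and $(r,c_{k+1})$.

If $(r,o)\in S$, then no $(f,c_k)$ or $(f,c_{k+1})$ with $f\in F^-$ is in $S$, as $f\to r$ and $o\to c_k,c_{k+1}$. So $F^-$ has all its weight at $o$. If $(r,c_{k+1})\in S$, then no $(f,o)$ or $(f,c_k)$ with $f\in F^+$ is in $S$, as $r\to f$ and $o,c_k\to c_{k+1}$. So $F^+$ has all its weight at $c_{k+1}$. If only $(r,o)\in S$, then $o$ has weight at least $\frac{1-\varepsilon}2+\varepsilon$. If only $(r,c_{k+1})\in S$, then $c_{k+1}$ has weight at least $\frac{1-\varepsilon}2+\varepsilon$. If both are in $S$, then nothing is left at $c_k$, which has weight $0$. All three contradict the $\psi$-weights. So some $y\in\zeta$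 lies over $(r,c_k)$. It is incompatible with $z'$; $\bar y\ne\bar z'$ because $c_k\neq w'$, and $\bar y\ne\bar z$ because $r\ne m$. So $y$ is a blocker.

**(A) or (M) always applies.** If $F_0$ is a vertex, use (A): at least two $n$ with $F_0\to n$ are available, and one of them differs from $m'$.

If $F_0=\square_{ij}$, then $m,m'\in\square_{ij}$ by (3) in both coordinates. Use (M) with $r=\alpha_{j+1}$, $F^-=\{\tau_{ij},\tau_{i+1,j}\}$, $F^+=\{\tau_{i,j+1},\tau_{i+1,j+1}\}$; the pyramid $\square_{ij}\cup\{\alpha_{j+1}\}$ is a cell by (c), and $r\neq m$. The weights of the vertices of $\square_{ij}$ sum to $1-\varepsilon$, and their barycenter is the center of $\square_{ij}$. The second coordinate is $c_j$ on $F^-$ and $c_{j+1}$ on $F^+$ and averages to $\frac12(c_j+c_{j+1})$, so each of $F^\pm$ has weight $\frac{1-\varepsilon}2$.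

Let $F_0$ be an edge $f\to f'$. One may use (M) with any $r\in\mathrm{Mid}$, $r\ne m$, $F^-=\{f\}$, $F^+=\{f'\}$: the cell $F_0\cup\{r\}$ exists by (c), and the weights are right because $\phi(q)$ is the midpoint. One may use (A) with any $n\in\mathrm{Aft}$, $n\ne m'$. By symmetry it suffices to treat the arrows of the table.

* (e1) $\tau_{ij}\to\tau_{i+1,j}$. By (3), $\{m,m'\}=F_0$. So (M) applies with $r=\beta_{i+1}\ne m$.
* (e2) $\alpha_j\to\tau_{ij}$. If $m\ne\tau_{i-1,j}$, use (M) with $r=\tau_{i-1,j}$. Otherwise use (A) with whichever of the two listed elements of Aft differs from $m'$.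
* (e3) $\tau_{ij}\to\alpha_{j+1}$. If $m\ne\tau_{i+1,j}$, use (M) with $r=\tau_{i+1,j}$. If $m=\tau_{i+1,j}$, then by (1) $m'=2\phi(q)-m=(c_i+o-c_{i+1},\,c_{j+1})=\tau_{i-1,j+1}$. So $m'\ne\tau_{i,j+1}$, and (A) applies with $n=\tau_{i,j+1}$.
* (e4), (e5), (e6). Mid has at least two elements, so some $r\in\mathrm{Mid}$ differs from $m$; use (M).

## 9. Components in $P\times P$ that are not adjacent

**Case N2.** Now $w,w'$ are equal or adjacent, so $W_0$ is $\{w\}$ or the edge $\{w,w'\}$. Let $m=(x,u)$, $m'=(x',u')$.

**N2(i): $x,x'$ are distinct and nonadjacent.** By (F1) and (a), the first coordinates of the $\phi$-parts of $Z_-$ lie in $N[x]\cap N[x']$. As in Case N1, by (1) and (2), $\lambda=\frac12$ and $\phi(q)=\frac{m+m'}2=(g_1,g_2)$, where $g_1=o$ at distance $3$ and $g_1$ is the midpoint of a spoke at distance $2$.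

*Distance 3:* $x=c_i$, $x'=c_{i+3}$. According to whether $g_2$ is $o$, or $c_j$, or the midpoint of $c_jc_{j+1}$, or the midpoint of $oc_j$, $F_0$ is $\{\kappa\}$, $\{\alpha_j\}$, $\{\alpha_j,\alpha_{j+1}\}$ or $\{\kappa,\alpha_j\}$. Apply Lemma 10 with $n=\beta_{i+1}$ in the first case and $n=\tau_{i+1,j}$ in the others; note $\kappa\to n$ and $\alpha_j\to\tau_{i+1,j}\to\alpha_{j+1}$. By (a), $n$ is not adjacent to $m'$, since $c_{i+1},c_{i+3}$ are nonadjacent, and $n\ne m,m'$ by first coordinates.

*Distance 2:* $x=c_{i-1}$, $x'=c_{i+1}$, after exchanging $z,z'$ if needed, and $g_1=\frac12(o+c_i)$. By (a), vertices with first coordinate $c_{i+1}$ are different from and nonadjacent to $m$, and those with first coordinate $c_{i-1}$ are different from and nonadjacent to $m'$. By the midpoint facts $g_2$ is of one of four kinds.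

* $g_2$ is the midpoint of $oc_j$. Then $F_0=\{\kappa,\tau_{ij}\}$. Both $\tau_{i+1,j}$ and $\beta_{i+1}$ receive arrows from $\kappa$ and $\tau_{ij}$. Apply Lemma 10 with $n$ one of these two, $n\ne m'$.
* $g_2$ is the midpoint of $c_jc_{j+1}$. Then $F_0=\{\tau_{ij},\alpha_{j+1}\}$, and $\{u,u'\}=\{c_j,c_{j+1}\}$ by (3). If $u'\ne c_j$, apply Lemma 10 with $n=\tau_{i+1,j}\ne m'$, as $\tau_{ij}\to\tau_{i+1,j}\to\alpha_{j+1}$. Otherwise $u\ne c_j$, and we apply Lemma 10 with $n=\tau_{i-1,j}\ne m$, as $\tau_{i-1,j}\to\tau_{ij}$ and $\tau_{i-1,j}\to\alpha_{j+1}$.
* $g_2=o$. Then $F_0=\{\kappa,\beta_i\}$. Apply Lemma 10 with $n=\tau_{i-1,j}$ for some $j$ with $c_j\ne u$, as $\kappa\to\tau_{i-1,j}\to\beta_i$.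
* $g_2=c_j$. By (3), $u=u'=c_j$, so $m=\tau_{i-1,j}$, $m'=\tau_{i+1,j}$ and $F_0=\{\alpha_j,\tau_{ij}\}$. Here the vertex over which we want a blocker is $m$ or $m'$ itself, so the $\psi$-part must be new. We have
$$\alpha_j\to m\to\tau_{ij}\to m',\qquad \alpha_j\to m'.$$

Suppose in the last situation that $w=w'$. Choose $w\to w^*$. Since $f\to m'$ for both $f\in F_0$, Lemma 9 gives $y\in\zeta$ over $(m',w^*)$, which differs from $\bar z$ and $\bar z'$. It is incompatible with $z$ because $m,m'$ are nonadjacent. So $y$ is a blocker.

Suppose instead that $w\ne w'$. Then $w,w'$ are adjacent and $\psi(q)$ is the midpoint of $ww'$. Move towards $(m,w')$. As $\{\alpha_j,m,\tau_{ij}\}$ is a 2-cell, the $\phi$-weights are $\frac{1-\varepsilon}2$ on $\alpha_j$ and on $\tau_{ij}$, and $\varepsilon$ on $m$. The $\psi$-parts lie in $\{w,w'\}$, and $w$ has weight $\frac{1-\varepsilon}2$. Suppose $(m,w')\notin S$; then $m$ has all its weight at $w$, so $(m,w)\in S$. If $w'\to w$, then $(\tau_{ij},w')\notin S$, since $m\to\tau_{ij}$ and $w'\to w$ make it incompatible with $(m,w)$. So $\tau_{ij}$ has all its weight at $w$, and $w$ has weight at least $\frac{1-\varepsilon}2+\varepsilon$, which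 is impossible. If $w\to w'$, then $(\alpha_j,w')\notin S$, since $\alpha_j\to m$ and $w\to w'$ make it incompatible with $(m,w)$. So $\alpha_j$ has all its weight at $w$, again impossible. Hence some $y\in\zeta$ lies over $(m,w')\ne\bar z,\bar z'$. It is incompatible with $z'$ because $m,m'$ are nonadjacent. So $y$ is a blocker.

**N2(ii): $u,u'$ are distinct and nonadjacent.** This follows from (i) by symmetry.

**N2(iii): $x,x'$ are equal or adjacent, and so are $u,u'$.** We first list the nonadjacent pairs $m\ne m'$ of this kind. The vertex $\kappa$ is adjacent to everything. Two $\alpha$'s, two $\beta$'s or two $\tau$'s that are coordinatewise equal or adjacent are adjacent. The vertices $\alpha_j,\tau_{il}$ are coordinatewise equal or adjacent for $l\in\{j,j\pm1\}$, and among these nonadjacent only for $l=j+1$; the same holds for $\beta$. So $\{m,m'\}$ is one of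
$$\{\alpha_j,\beta_i\},\qquad \{\tau_{i+1,j},\beta_i\},\qquad \{\tau_{i,j+1},\alpha_j\}.$$
In each case $m,m'$ are opposite vertices of a parallelogram whose other two vertices $p\to p'$ are, respectively,
$$\kappa\to\tau_{ij},\qquad \tau_{ij}\to\beta_{i+1},\qquad \tau_{ij}\to\alpha_{j+1},$$
as one sees by comparing sums: for instance $\tau_{i+1,j}+\beta_i=(c_i+c_{i+1},c_j)=\tau_{ij}+\beta_{i+1}$. Moreover $m,p,p'$ are pairwise joined by arrows, and so are $m',p,p'$. So $\{m,p,p'\}$ and $\{m',p,p'\}$ are 2-cells.

We claim $\lambda=\frac12$. Otherwise $\phi(q)$ is in the relative interior of one of these triangles, and by Lemma 8(ii) $m$ or $m'$ is the $\phi$-part of a point of $Z_-$. This contradicts (F1), as $m,m'$ are nonadjacent. So $\lambda=\frac12$ and $F_0=\{p,p'\}$.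

*The pair $\{\alpha_j,\beta_i\}$.* Apply Lemma 10 with $n=\alpha_{j+1}$. It receives arrows from $\kappa$ and $\tau_{ij}$, differs from $m,m'$, and is nonadjacent to $\beta_i$.

*The pair $\{\tau_{i+1,j},\beta_i\}$.* Put $m^+=\tau_{i+1,j}$ and $m^-=\beta_i$. From the list of arrows, $m^-\to p,p'$ and $p,p'\to m^+$. Exchanging $z,z'$ if needed, let $z$ lie over $(m^+,w)$ and $z'$ over $(m^-,w')$. A vertex with $\phi$-part $m^+$ is incompatible with $z'$, and one with $\phi$-part $m^-$ is incompatible with $z$. So it suffices to find one whose $\psi$-part is not in $\{w,w'\}$. Lemma 9 does this in all cases.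

* If $w=w'$, choose $w\to w^*$; as $p,p'\to m^+$, there is $y\in\zeta$ over $(m^+,w^*)$.
* If $\{w,w'\}=\{o,c_k\}$, then $o,c_k\to c_{k+1}$ and $p,p'\to m^+$, so there is $y\in\zeta$ over $(m^+,c_{k+1})$.
* If $\{w,w'\}=\{c_k,c_{k+1}\}$, then $o\to c_k,c_{k+1}$ and $m^-\to p,p'$, so by the second form of Lemma 9 there is $y\in\zeta$ over $(m^-,o)$.

In the first two cases $y$ is incompatible with $z'$, in the third with $z$, and always $\bar y\ne\bar z,\bar z'$. So $y$ is a blocker.

*The pair $\{\tau_{i,j+1},\alpha_j\}$.* This follows by symmetry.

All cases have led to a blocker, contradicting (F2). Hence $\mathcal C_d$ is closed under bistellar operations, and by Lemma 2 it is a union of connected components.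

## 10. A coherent triangulation with an incompatible edge

*Proof of Theorem A.* The set $\mathcal C_d$ is nonempty by Lemma 6 and closed under flips by Sections 7 to 9. It remains to find a coherent triangulation outside $\mathcal C_d$. Let $p,p'\in A_F$ have third coordinates $c_0$ and $c_2$ and equal first two coordinates. They are incompatible, since $c_0,c_2$ are nonadjacent. Take generic heights $h$ with $h(p),h(p')$ very close to $-1$ and all other heights in $[0,1]$. For generic heights all lower facets are simplices: a lower facet with more than $d+1$ lifted points would have one height determined by an affine relation from $d+1$ others, and finitely many such relations can be avoided. There is an affine function equal to $h$ at $p,p'$ and close to $-1$ on the whole cube, namely a constant plus a small multiple of a linear form with different values at $p,p'$. It is smaller than $h$ at all other points of $A$. So the lifted segment $pp'$ is a lower face of the hull, and $\{p,p'\}$ is an edge of this coherent triangulation, which is therefore not in $\mathcal C_d$.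

If some $T\in\mathcal C_d$ were connected by flips to a coherent triangulation, it would be connected to this one, since the coherent triangulations lie in one component. This contradicts closedness. $\blacksquare$

So for every $d\ge9$ the graph is disconnected, and an enumeration by flips starting from coherent triangulations misses some triangulations.

## 11. Varying the diagonals and the directions: 513 types for each block

*Proof of Theorem B.* The class $\mathcal C_d$ involved choices. We vary them, show that the resulting classes are disjoint, and then use many 9-faces at once.

**Step 1: 512 classes for one 9-face.** Fix a 9-face of the $d$-cube, viewed as $[0,1]^3\times[0,1]^3\times[0,1]^3$; for the moment let it be $F$. All definitions are invariant under cyclic shifts of the indices $k$ of the $c_k$ in each factor, and under exchanging $a,b$ in a factor. So the class depends, in each factor, only on the main diagonal $\{a,b\}$ (4 choices) and on the direction of the cyclic order of the other six vertices (2 choices). The symmetry group of $[0,1]^3$ permutes these 8 choices transitively. It is transitive on diagonals, and the stabilizer of a diagonal contains reflections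 that reverse the hexagon: exchanging the first two coordinates fixes $a,b,c_1,c_4$ and exchanges $c_0\leftrightarrow c_2$, $c_3\leftrightarrow c_5$. Let $G$ be the group of *factorwise* symmetries $(g_1,g_2,g_3)$ of $F$, each $g_i$ a symmetry of the $i$-th 3-cube, extended to the $d$-cube by the identity on the other coordinates. Then $G$ permutes the $8^3=512$ triples of choices transitively, and each of the 512 classes is the image of $\mathcal C_d$ under an element of $G$. So all of them are nonempty and closed under flips.

**Step 2: the classes are pairwise disjoint, first the diagonals.** Let $T$ lie in one of the classes. We show that $T$ determines the three main diagonals. Fix vertices in the other two factors. A square face $Q$ of a 3-cube contains exactly one of $a,b$, and its vertices are this one and some $c_k,c_{k+1},c_{k+2}$. The corresponding 2-face of the $d$-cube is divided in $T$ by the diagonal through $a$ or $b$, because the other diagonal $\{c_k,c_{k+2}\}$ gives an incompatible pair; for the first two factors this uses (a). Suppose this also held for another main diagonal $\{a',b'\}$ of the same factor. The distances from $a$ to $a'$ and to $b'$ are $1$ and $2$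 in some order, so we may take $a'$ to be a neighbor of $a$ in the 3-cube. A square face containing the edge $aa'$ contains neither $b$ nor $b'$. Its diagonal would pass through both $a$ and $a'$, which is impossible.

**Step 3: the classes are pairwise disjoint, then the directions.** Let the diagonals be fixed, and label the vertices with respect to one choice of directions. After exchanging $a,b$ if needed, $a$ and $c_0$ of the first factor span an edge of the 3-cube. For either direction in each of the first two factors, $\alpha_j\to\tau_{0j}$, because $(o,c)\to(c',c)$ for all hexagon vertices $c,c'$. Consider the 2-face $\{a,c_0\}\times\{c_j\}\times\{c_k,c_{k+1}\}$. If $c_k\to c_{k+1}$, the crossing rule makes $(a,c_j,c_{k+1})$ and $(c_0,c_j,c_k)$ incompatible, so the diagonal in $T$ must be $\{(a,c_j,c_k),(c_0,c_j,c_{k+1})\}$. If the third direction is opposite, it must be the other one. So $T$ determines the third direction. In the 2-face $\{c_i,c_{i+1}\}\times\{c_j\}\times\{c_k,c_{k+1}\}$ the diagonal then determines, in the same way, the direction of the first cycle, since $\tau_{ij}\to\tau_{i+1,j}$ or the reverse according to that direction. In $\{c_j\}\times\{c_i,c_{i+1}\}\times\{c_k,c_{k+1}\}$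 it determines that of the second. So $T$ lies in only one class.

**Step 4: 513 types occur for $d=9$.** By Steps 2 and 3 every triangulation has an *$F$-type*: one of the 512 classes, or "none". The $F$-type is invariant under flips, because each class is a union of components, and hence so is the complement of all of them. The 512 classes are nonempty. Type "none" occurs too. Indeed, $\mathcal C_9$ contains no coherent triangulation by Theorem A. Each of the 512 classes is $g\,\mathcal C_9$ for some factorwise symmetry $g\in G$, and $g$ maps coherent triangulations to coherent triangulations. So none of the classes contains a coherent triangulation, and all coherent triangulations have type "none". Hence all 513 types occur for $d=9$.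

**Step 5: many blocks.** Let $d\ge9$ and $k=\lfloor d/9\rfloor$. Take $k$ disjoint blocks of $9$ coordinates, and let $F_s$ be the 9-face on which all coordinates outside block $s$ vanish. For any triangulations $T_s$ of the cubes $[0,1]^9$ of the blocks, and any triangulation of the cube of the remaining coordinates (if any), an iterated staircase product with global vertex orders is, by Lemma 4, a triangulation of the $d$-cube. Its simplices in $F_s$ are the chains whose coordinates outside block $s$ vanish, that is, the simplices of $T_s$. The $F_s$-type depends only on the edges in $F_s$, so it equals the type of $T_s$, which by Step 4 can be chosen freely for each $s$. So all $513^k$ combinations of $F_s$-types occur. Each $F_s$-type is invariant under flips, since a permutation of the coordinates of the $d$-cube carries $F_s$ to $F$ and everything proved for $F$ applies. Triangulations with different combinations lie in different components. Hence there are at least $513^{k}$ components. $\blacksquare$
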